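\title{Instability of bubbling for the radial energy-critical wave equation in $\mathbb{R}^3$}

\begin{abstract}
A radial finite-energy solution of the focusing quintic wave equation in $\mathbb{R}^3$ scatters, blows up with unbounded norm (type I), or resolves into at least one rescaled ground state plus radiation. We prove that the third behavior is unstable: every neighborhood of such a datum contains data that lead to type I blow-up. More precisely, on every line of data $(u_0,u_1+\varepsilon h)$ with $h>0$, the parameters $\varepsilon$ with the third behavior form a set of Hausdorff dimension zero. The proof uses that the flow preserves order along such a line, that a ground state forces the difference of two ordered solutions to grow exponentially, and that two bounded solutions can reconcile this growth only through a sharp drop of the blow-up time.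
\end{abstract}

\section{Introduction}

\subsection{The problem}

We consider real-valued radial solutions of the focusing quintic wave equation in three space dimensions,
\begin{equation}\label{eq:nlw}
\partial_t^2u-\Delta u=u^5,\qquad \vec u(0)=(u_0,u_1)\in\mathcal{H},
\end{equation}
where $\vec u(t)=(u(t),\partial_tu(t))$ and $\mathcal{H}$ is the space of radial pairs in $\dot H^1(\mathbb{R}^3)\times L^2(\mathbb{R}^3)$, with norm $\|(f,g)\|_{\mathcal{H}}^2=\|\nabla f\|_{L^2}^2+\|g\|_{L^2}^2$. The maximal forward time of existence is $T_+\in(0,\infty]$. A \emph{free wave} is a solution of $\partial_t^2v-\Delta v=0$ with data in $\dot H^1\times L^2$; the norm of $\vec v(t)$ in this space does not depend on $t$.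

The equation is energy-critical: if $u$ is a solution, so is $\lambda^{-1/2}u(t/\lambda,x/\lambda)$ for $\lambda>0$, and the norm of the data is unchanged. The ground state
\[
W(x)=\Big(1+\frac{|x|^2}{3}\Big)^{-1/2}
\]
solves $-\Delta W=W^5$. Hence the functions $\pm W_\lambda$, where $W_\lambda(x)=\lambda^{-1/2}W(x/\lambda)$, are stationary solutions, all with the same $\dot H^1$ norm. They are the building blocks in the following classification, which we take as given. For positive functions, $a(t)\ll b(t)$ as $t\to T$ means $a(t)/b(t)\to0$.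

\begin{theorem}[{Classification of radial solutions, \cite[Theorem~9.1]{cbms}}]\label{thm:class}
Every radial solution $u$ of \eqref{eq:nlw} satisfies one of the following.
\begin{itemize}
\item[(a)] \emph{Type I blow-up:} $T_+<\infty$ and $\|\vec u(t)\|_{\mathcal{H}}\to\infty$ as $t\uparrow T_+$.
\item[(b)] \emph{Type II blow-up:} $T_+<\infty$, and there are $(v_0,v_1)\in\dot H^1\times L^2$, an integer $J\ge1$, signs $i_j\in\{\pm1\}$ and scales $0<\lambda_1(t)\ll\cdots\ll\lambda_J(t)\ll T_+-t$ as $t\uparrow T_+$ such that
\[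
\vec u(t)=\Big(\sum_{j=1}^Ji_jW_{\lambda_j(t)},0\Big)+(v_0,v_1)+o(1)\quad\text{in }\dot H^1\times L^2 .
\]
\item[(c)] $T_+=\infty$, and there are a free wave $v_L$, an integer $J\ge0$, signs $i_j\in\{\pm1\}$ and scales $0<\lambda_1(t)\ll\cdots\ll\lambda_J(t)\ll t$ as $t\to\infty$ such that
\[
\vec u(t)=\Big(\sum_{j=1}^Ji_jW_{\lambda_j(t)},0\Big)+\vec v_L(t)+o(1)\quad\text{in }\dot H^1\times L^2 .
\]
\end{itemize}
\end{theorem}

In cases (b) and (c) we call the displayed formula a \emph{decomposition} of $u$, each term $i_jW_{\lambda_j(t)}$ a \emph{bubble}, positive or negative according to the sign $i_j$, and $(v_0,v_1)$ or $v_L$ the \emph{radiation}. The space $\mathcal{H}$ is the disjoint union of three sets: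
\begin{itemize}
\item $S_1$, the data whose solution \emph{scatters}: $T_+=\infty$ and $\vec u(t)-\vec v_L(t)\to0$ in $\dot H^1\times L^2$ for some free wave $v_L$;
\item $S_2$, the data that lead to type I blow-up;
\item $S_3=\mathcal{H}\setminus(S_1\cup S_2)$, the data whose solution carries at least one bubble (Lemma~\ref{lem:bounded}).
\end{itemize}
It is known that $S_1$ is open. According to \cite{cbms}, it is believed, but not known, that $S_2$ is open, and it is believed that $S_3$ is the boundary of $S_1\cup S_2$. The following conjecture is posed in \cite{cbms}.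

\begin{quote}
\textbf{Conjecture.} \emph{The asymptotic behavior of data in $S_3$ is unstable: every neighborhood in $\mathcal{H}$ of every datum of $S_3$ contains data of $S_1\cup S_2$.}
\end{quote}

The simplest elements of $S_3$ are the data $(\pm W_\lambda,0)$: the solution is stationary, and it does not scatter because a radial free wave tends to zero at each fixed radius (Lemma~\ref{lem:radiation}). Linearizing at $W$ gives $\partial_t^2w+(-\Delta-5W^4)w=0$. Multiplying $-\Delta W=W^5$ by $W$ and integrating by parts gives $\int|\nabla W|^2=\int W^6$, so the quadratic form of $-\Delta-5W^4$ takes the negative value $-4\int W^6$ at $W$. One therefore expects perturbations of $W_\lambda$ to grow exponentially on the time scale $\lambda$, and since every solution with data in $S_3$ carries a bubble, one guesses that the conjecture is true. Two things separate this guess from a proof. Theorem~\ref{thm:class} says nothing about how the scales $\lambda_j(t)$ move, not even that they are continuous. And growth shows only that the perturbed solution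 leaves the given one: it might then settle on another configuration of bubbles, for instance by a type II blow-up at a slightly different time.

\subsection{Results}

The conjecture is true, and it suffices to perturb the initial velocity in the direction of a positive function. Our main result describes $S_3$ on lines with such a direction.

\begin{theorem}\label{thm:line}
Let $(u_0,u_1)\in\mathcal{H}$ and let $h\in L^2(\mathbb{R}^3)$ be radial with $h>0$ almost everywhere (for instance $h=e^{-|x|^2}$). For $\varepsilon\in\mathbb{R}$ let $u_\varepsilon$ be the solution with data $(u_0,u_1+\varepsilon h)$ and let $T(\varepsilon)$ be its maximal forward time. Let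
\[
\Sigma=\{\varepsilon\in\mathbb{R}:(u_0,u_1+\varepsilon h)\in S_3\},
\]
and fix for each $\varepsilon\in\Sigma$ a decomposition of $u_\varepsilon$ as in Theorem~\ref{thm:class}. Let $P$ (respectively $N$) be the set of $\varepsilon\in\Sigma$ whose decomposition has at least one positive (respectively negative) bubble, so that $\Sigma=P\cup N$.
\begin{itemize}
\item[(i)] If $b\in P$ and $c>b$, then $T(c)<\infty$, $T(c)\le T(b)$, and either $T(c)<T(b)$, or $T(c)=T(b)$ and $u_c$ blows up of type I. The same holds if $b\in N$ and $c<b$. In particular, at most one point of $P$ and at most one point of $N$ correspond to global solutions.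
\item[(ii)] $\Sigma$ has Hausdorff dimension $0$.
\end{itemize}
\end{theorem}

The conjecture follows from (ii): if a ball around $(u_0,u_1)$ were contained in $S_3$, then $\Sigma$ would contain an interval $(-\varepsilon_0,\varepsilon_0)$, which has dimension $1$. The second theorem collects the consequences for the three sets. Recall that a $G_\delta$ is a countable intersection of open sets, and that a Borel subset $A$ of a separable Banach space $X$ is \emph{Haar null} in the sense of Christensen if some Borel probability measure $\mu$ on $X$ satisfies $\mu(A+x)=0$ for all $x\in X$.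

\begin{theorem}\label{thm:sets}
\begin{itemize}
\item[(i)] $S_3\subset\overline{S_2}$.
\item[(ii)] $S_3$ is a countable union of closed sets with empty interior, and it is Haar null. The set $S_1\cup S_2$ is a dense $G_\delta$, and $\partial(S_1\cup S_2)=\overline{S_3}$.
\item[(iii)] $S_3=\partial(S_1\cup S_2)$ if and only if $S_1\cup S_2$ is open. If $S_2$ is open, then $S_3=\partial(S_1\cup S_2)=\partial S_2$.
\end{itemize}
\end{theorem}

We do not settle whether $S_1\cup S_2$ is open. Besides Theorem~\ref{thm:class}, the proofs use the standard local Cauchy theory and, for parts (ii) and (iii) of Theorem~\ref{thm:sets} only, the openness of $S_1$.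

\subsection{Outline}

In three dimensions the wave propagator acting on the velocity preserves positivity, and $u\mapsto u^5$ is increasing. Hence $u_c\ge u_b$ for $c>b$ (Section~\ref{sec:order}). The difference $w=u_c-u_b$ solves a linear wave equation with a potential $V\ge0$, and $V\ge5u_b^4$ wherever $u_b>0$. This lower bound does not involve $u_c$, so no smallness of $w$ is needed. Section~\ref{sec:model} shows, for $u_b=W$, how it forces growth. In general, $u_b$ resembles a positive bubble of scale $\lambda$ on a time window of length comparable to $\lambda$ (Section~\ref{sec:bubble}); on each window a suitable measure of $w$ doubles (Section~\ref{sec:window}), and infinitely many windows can be chained below $T(b)$, which gives part (i) (Section~\ref{sec:chain}). Counting the windows that a bounded solution $u_c$ can survive gives $T(b)-T(c)\ge a(c-b)^{1/K}$ for every $K$, with $a>0$ independent of $c$, and a function can drop that sharply only on a set of dimension zero (Section~\ref{sec:drop}). Section~\ref{sec:sets} proves Theorem~\ref{thm:sets}.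

\section{Radial waves and the order}\label{sec:order}

\subsection{Local theory}

Let $\Gamma(t)=\sin(t\sqrt{-\Delta})/\sqrt{-\Delta}$, so that $\Gamma(t)g$ is the free wave with data $(0,g)$ and $\|\nabla\Gamma(t)g\|_{L^2}\le\|g\|_{L^2}$. We use the following standard facts.
\begin{itemize}
\item[(L1)] Solutions satisfy $\vec u\in C([0,T_+);\mathcal{H})$, $u\in L^5([0,T];L^{10})$ for each $T<T_+$, and Duhamel's formula
\[
u(t)=\cos(t\sqrt{-\Delta})u_0+\Gamma(t)u_1+\int_0^t\Gamma(t-s)u^5(s)\,ds .
\]
\item[(L2)] If the data of $u^{(n)}$ converge in $\mathcal{H}$ to the data of $u$, then $\liminf T_+^{(n)}\ge T_+$, and $\vec u^{(n)}(t)\to\vec u(t)$ in $\mathcal{H}$ for each $t<T_+$.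
\item[(L3)] (Strichartz) There is $C>0$ with $\big\|\int_\tau^t\Gamma(t-s)F(s)\,ds\big\|_{L^5L^{10}}\le C\|F\|_{L^1L^2}$ on every time interval that starts at $\tau$.
\end{itemize}
We call a solution \emph{bounded} if $\sup_{0\le t<T_+}\|\vec u(t)\|_{\mathcal{H}}<\infty$.

\begin{lemma}\label{lem:bounded}
A solution is bounded if and only if its datum lies in $S_1\cup S_3$. In particular, an unbounded solution blows up of type I, and a global solution is bounded. If the datum lies in $S_3$, every decomposition has $J\ge1$. The radiation in a decomposition is radial.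
\end{lemma}

\begin{proof}
A datum outside $S_2$ is in case (b) or (c) of Theorem~\ref{thm:class}. There the norm of the right-hand side stays bounded as $t\to T_+$, and $\vec u$ is bounded on compact subintervals of $[0,T_+)$ by (L1). A datum in $S_2$ gives an unbounded solution with $T_+<\infty$. Case (c) with $J=0$ is scattering, so it is excluded on $S_3$. In case (b), $(v_0,v_1)$ is a limit of radial pairs. In case (c), let $\tilde v_L$ be $v_L$ composed with a rotation. Since $u$ and the bubbles are radial, the free wave $\tilde v_L-v_L$ tends to zero in $\dot H^1\times L^2$; its norm is conserved, so it vanishes.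
\end{proof}

\subsection{Radial functions}

A radial $f\in\dot H^1$ is continuous in $r=|x|>0$, and $|f(r)|\le\int_r^\infty|f'|\,d\rho$. The Cauchy--Schwarz inequality with weights $\rho$ and $\rho^{-1}$ gives
\begin{equation}\label{eq:radial}
|f(r)|\le(4\pi r)^{-1/2}\|\nabla f\|_{L^2}.
\end{equation}
Thus $f\mapsto f(r)$ is a bounded functional on radial $\dot H^1$ for each $r>0$, and if $f(t)$ depends continuously on $t$ in radial $\dot H^1$, then $(t,r)\mapsto rf(t,r)$ is continuous on $r\ge0$ and vanishes at $r=0$. All pointwise statements below are meant in this sense.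

If $v$ is a radial free wave, then $rv$ solves the one-dimensional wave equation on $r>0$ with Dirichlet condition at $r=0$. For radial $g\in L^2$, radial $F\in L^1_tL^2_x$, $t\ge0$ and $r>0$, this gives
\begin{align}
r\,(\Gamma(t)g)(r)&=\frac12\int_{|t-r|}^{t+r}\rho\,g(\rho)\,d\rho,\label{eq:free}\\
r\Big(\int_0^t\Gamma(t-s)F(s)\,ds\Big)(r)&=\frac12\int_0^t\int_{|r-(t-s)|}^{r+t-s}\rho\,F(s,\rho)\,d\rho\,ds.\label{eq:duhamel}
\end{align}
For $g\in C_c^\infty$, \eqref{eq:free} is d'Alembert's formula for the odd extension of $\rho g$, whose integral over $(r-t,r+t)$ equals the integral over $(|r-t|,r+t)$. It extends by density, since both sides are continuous in $g\in L^2$: the left side by \eqref{eq:radial}, the right side because $\rho g\in L^2(0,\infty)$. Formula \eqref{eq:duhamel} follows by applying the functional $f\mapsto f(r)$ to the Bochner integral in $\dot H^1$ and using \eqref{eq:free}. Both formulas have nonnegative kernels.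

\begin{remark}\label{rem:cos}
Differentiating \eqref{eq:free} in $t$ gives, for smooth radial $g$ and $t>r$,
\[
r\big(\cos(t\sqrt{-\Delta})g\big)(r)=\tfrac12\big[(t+r)g(t+r)-(t-r)g(t-r)\big].
\]
This is negative if $g\ge0$, $g(t-r)>0$ and $g(t+r)=0$, which is why we perturb the velocity and not the position. Together with \eqref{eq:free}, the formula also gives the strong Huygens principle: a radial free wave with smooth data supported in $|x|\le a$ vanishes for $r<t-a$.
\end{remark}

\subsection{Order preservation}

Let $u_\varepsilon$ be the family of Theorem~\ref{thm:line}. Fix $b<c$, and put $T'=\min(T(b),T(c))$. On $[0,T')$ let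
\[
w=u_c-u_b,\qquad\varphi=rw,\qquad V=\sum_{k=0}^4u_c^ku_b^{4-k}=5\int_0^1(u_b+\theta w)^4\,d\theta\ge0,
\]
so that $u_c^5-u_b^5=Vw$. With $w_1(t)=\Gamma(t)h$, Duhamel's formula gives
\begin{equation}\label{eq:w}
w(t)=(c-b)w_1(t)+\int_0^t\Gamma(t-s)(Vw)(s)\,ds,
\end{equation}
and by \eqref{eq:free} and \eqref{eq:duhamel} this reads
\begin{equation}\label{eq:phi}
\varphi(t,r)=\frac{c-b}{2}\int_{|t-r|}^{t+r}\rho\,h(\rho)\,d\rho+\frac12\int_0^t\int_{|r-(t-s)|}^{r+t-s}(V\varphi)(s,\rho)\,d\rho\,ds .
\end{equation}
The function $\varphi$ is continuous on $[0,T')\times[0,\infty)$. The sign $V\ge0$ is where the focusing sign of the nonlinearity enters.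

\begin{lemma}\label{lem:order}
We have $w_1(t,r)>0$ for $t,r>0$, and $w\ge(c-b)w_1\ge0$ on $[0,T')$. Moreover $\varphi$ is nondecreasing along outgoing rays: $\varphi(t+\tau,r+\tau)\ge\varphi(t,r)$ for $\tau\ge0$, $t+\tau<T'$.
\end{lemma}

\begin{proof}
The positivity of $w_1$ follows from \eqref{eq:free} and $h>0$ a.e. In \eqref{eq:w} the sign of $w$ depends on the sign of $Vw$ at earlier times, so we recover $w$ as a limit of nonnegative Picard iterates, on intervals short enough for a contraction.

Let $T''<T'$. By (L1) and H\"older's inequality, $V\in L^{5/4}([0,T''];L^{5/2})$ and $\|Vy\|_{L^1L^2}\le\|V\|_{L^{5/4}L^{5/2}}\|y\|_{L^5L^{10}}$. Choose $0=\tau_0<\dots<\tau_m=T''$ with $C\|V\|_{L^{5/4}L^{5/2}}\le\frac12$ on each $I_i=[\tau_i,\tau_{i+1}]$. Suppose that $w\ge0$ on $[0,\tau_i]$, which holds for $i=0$. For $t\ge\tau_i$ put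
\[
w^i(t)=(c-b)w_1(t)+\int_0^{\tau_i}\Gamma(t-s)(Vw)(s)\,ds ,
\]
which is nonnegative by \eqref{eq:free}. On $I_i$ we have $w=w^i+\int_{\tau_i}^t\Gamma(t-s)(Vw)(s)\,ds$. Here $w\in L^5L^{10}$ by (L1) and the integral is in $L^5L^{10}$ by (L3), so $w^i\in L^5(I_i;L^{10})$. By (L3), the map $\mathcal{A}y=w^i+\int_{\tau_i}^t\Gamma(t-s)(Vy)(s)\,ds$ is a contraction of the radial functions in $L^5(I_i;L^{10})$, and $w$ is its fixed point. By \eqref{eq:duhamel}, $\mathcal{A}y\ge0$ whenever $y\ge0$. So the iterates $\mathcal{A}^k0$ are nonnegative, their limit $w$ is nonnegative a.e.\ on $I_i$, and by continuity everywhere on $r>0$. By induction $w\ge0$ on $[0,T'']$. Then $Vw\ge0$, and \eqref{eq:w} gives $w\ge(c-b)w_1$.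

Finally, replace $(t,r)$ by $(t+\tau,r+\tau)$ in \eqref{eq:phi}. The lower limits $|t-r|$ and $|r-(t-s)|$ do not change, the upper limits and the range of $s$ increase, and the integrands are nonnegative.
\end{proof}

\section{The model case: a stationary bubble}\label{sec:model}

Growth will be detected by integrating $\varphi$ against a positive eigenfunction of a one-dimensional Schr\"odinger operator. In general we will control $u_b$ only on a compact annulus at the scale of the bubble, since other bubbles may live at smaller and larger scales. So we truncate the potential from the start, and we take the coefficient $3$ in place of $5$ to keep two margins for later use.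

For $0<\rho<R/8$ let $Q=3W^4\mathbf{1}_{[\rho,R]}$, a function of $r$.

\begin{lemma}\label{lem:psi}
There are $0<\rho<R/8$, $\kappa>0$ and $\psi\in W^{2,\infty}(0,R)$ with
\[
\psi''=\kappa^2\psi-Q\psi,\qquad\psi(0)=\psi(R)=0,\qquad\psi>0\text{ on }(0,R),\qquad\psi'(R)\le0,\qquad\max\psi=1 .
\]
\end{lemma}

\begin{proof}
Let $\chi$ be smooth and radial, $0\le\chi\le1$, $\chi=1$ on $|x|\le\frac12$, supported in $|x|<1$, and let $\chi_R=\chi(\cdot/R)$, $Y=\chi_RW$. Since $W\le\sqrt3/|x|$, we have $\int|\nabla\chi_R|^2W^2=O(R^{-1})$, so $\nabla Y=\chi_R\nabla W+W\nabla\chi_R\to\nabla W$ in $L^2$ as $R\to\infty$. By dominated convergence $\int QY^2\to3\int W^6$ as $R\to\infty$, $\rho\to0$. Hence $\int|\nabla Y|^2-\int QY^2\to-2\int W^6$, and we fix $R,\rho$ for which the left side is negative. For $y=rY$ we have $r^2Y'^2=y'^2-(y^2/r)'$, and $y^2/r=rY^2$ vanishes at $0$ and $R$. So $\int_0^R(y'^2-Qy^2)\,dr<0$ with $y\in H^1_0(0,R)$.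

Since $Q$ is bounded and $H^1_0(0,R)$ embeds compactly in $L^2$, the form $\int_0^R(y'^2-Qy^2)\,dr$ attains its minimum $-\kappa^2<0$ on the unit sphere of $L^2(0,R)$, at some $\psi$ which may be replaced by $|\psi|$. The Euler--Lagrange equation is $\psi''=(\kappa^2-Q)\psi$, so $\psi\in W^{2,\infty}\subset C^1$. At an interior zero of $\psi\ge0$ also $\psi'$ would vanish, and uniqueness for the differential equation would give $\psi\equiv0$. So $\psi>0$ on $(0,R)$, hence $\psi'(R)\le0$. Finally we multiply $\psi$ by a constant.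
\end{proof}

The objects $\rho,R,Q,\kappa,\psi$ are fixed from now on.

\begin{example}\label{ex:W}
Let $(u_0,u_1)=(W,0)$, $b=0$ and $c>0$, so that $u_b=W$. We show that $T(c)<\infty$, assuming that $\varphi$ is smooth enough for the computation below; without this assumption the statement is a case of Theorem~\ref{thm:line}(i). By Lemma~\ref{lem:order}, $w\ge0$, so $V\ge5W^4\ge Q$. The function $\varphi\ge0$ solves $\partial_t^2\varphi-\partial_r^2\varphi=V\varphi$ with $\varphi(t,0)=0$. Let $f(t)=\int_0^R\varphi(t,r)\psi(r)\,dr$. Two integrations by parts give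
\[
f''=\int_0^R\varphi\psi''\,dr-\varphi(t,R)\psi'(R)+\int_0^RV\varphi\psi\,dr
=\kappa^2f+\int_0^R(V-Q)\varphi\psi\,dr-\varphi(t,R)\psi'(R)\ge\kappa^2f .
\]
The boundary term has the good sign because $\varphi\ge0\ge\psi'(R)$. Since $f(0)=0$ and $f'(0)=c\int_0^Rrh\psi\,dr>0$, variation of constants gives $f(t)\ge f'(0)\sinh(\kappa t)/\kappa$. On the other hand, $f(t)\le R^{3/2}\|\nabla w(t)\|_{L^2}$ by \eqref{eq:radial}. If $u_c$ were global, it would be bounded by Lemma~\ref{lem:bounded}, and so would $f$. Hence $T(c)<\infty$.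
\end{example}

The example shows the mechanism, and also what is still missing. First, a general $u_b$ is close to a bubble of a given scale only for a limited time, so the argument must be restarted at later times and other scales, where the sign of $f'$ is unknown. Second, even for $W$ the conjecture is not yet proved: the example leaves open that $u_c$ blows up of type II for all small $c>0$. Excluding this requires comparing two type II solutions with each other.

\section{The solution at the scale of a positive bubble}\label{sec:bubble}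

Let $u$ be a solution with datum in $S_3$, let $T=T_+$, and fix a decomposition. Write it as
\[
\vec u(t)=\Big(\sum_{l=1}^Ji_lW_{\lambda_l(t)},0\Big)+(v^0(t),v^1(t))+\vec e(t),
\]
where $(v^0(t),v^1(t))$ is $(v_0,v_1)$ in case (b) and $\vec v_L(t)$ in case (c), and $\vec e=(e^0,e^1)$ is radial with $\sup_{t\le t'<T}\|\vec e(t')\|_{\mathcal{H}}\to0$ as $t\to T$. An index $l$ is \emph{positive} if $i_l=+1$. We first show that the radiation is invisible at the scale of a bubble.

\begin{lemma}\label{lem:radiation}
Let $t_k\to T$ and $\Lambda_k>0$, with $\Lambda_k\to0$ in case \emph{(b)} and $\Lambda_k/t_k\to0$ in case \emph{(c)}. For every $\beta>0$,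
\[
\sup_{t_k\le t<T}\Big(\sup_{r\le\beta\Lambda_k}r^{1/2}|v^0(t,r)|+\|v^1(t)\|_{L^2(|x|\le\beta\Lambda_k)}\Big)\to0 .
\]
In case \emph{(c)} this holds for every radial free wave.
\end{lemma}

\begin{proof}
Let $\gamma>0$. In case (b), take a radial $\tilde v\in C_c^\infty$ with $\|\nabla(v_0-\tilde v)\|_{L^2}\le\gamma$. By \eqref{eq:radial}, $r^{1/2}|v_0(r)|\le\gamma+(\beta\Lambda_k)^{1/2}\|\tilde v\|_{L^\infty}$ for $r\le\beta\Lambda_k$, and the second term tends to zero by dominated convergence. In case (c), let $\tilde v$ be a free wave with smooth radial data supported in $|x|\le a$ and within $\gamma$ of $\vec v_L(0)$; then $\vec v_L(t)$ stays within $\gamma$ of $(\tilde v,\partial_t\tilde v)(t)$. For large $k$ we have $\beta\Lambda_k<t_k-a$, so $\tilde v$ and $\partial_t\tilde v$ vanish on $|x|\le\beta\Lambda_k$ for $t\ge t_k$ by Remark~\ref{rem:cos}. By \eqref{eq:radial} the supremum is then at most $2\gamma$.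
\end{proof}

The decomposition describes $u$ at each time separately. What links different times is that the bubbles have zero velocity: $\partial_tu$ is small near the origin, so the profile at scale $\lambda_j(t)$ cannot change during a time of order $\lambda_j(t)$. It follows that at the end of such a window there is again a positive bubble of almost the same scale.

\begin{lemma}\label{lem:bubble}
Let $j$ be a positive index.
\begin{itemize}
\item[(a)] For every $A>0$ and $0<\alpha<\beta$, as $t\to T$,
\[
\sup_{0\le s\le A}\ \sup_{\alpha\le r\le\beta}\big|\lambda_j(t)^{1/2}u\big(t+\lambda_j(t)s,\lambda_j(t)r\big)-W(r)\big|\to0 .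
\]
\item[(b)] For every $s\ge0$, as $t\to T$,
\[
\min_{l\ \mathrm{positive}}\Big|\frac{\lambda_l(t+s\lambda_j(t))}{\lambda_j(t)}-1\Big|\to0 .
\]
\end{itemize}
\end{lemma}

\begin{proof}
Let $t_k\to T$ and $\Lambda_k=\lambda_j(t_k)$. Lemma~\ref{lem:radiation} applies to these sequences, and $t_k+A\Lambda_k<T$ for large $k$, because $\lambda_j\ll T-t$ if $T<\infty$.

\emph{Step 1: the possible profiles.} Let $t_k'\in[t_k,T)$ be such that the ratios $\mu_{l,k}=\lambda_l(t_k')/\Lambda_k$ have limits $\mu_l\in[0,\infty]$ for all $l$. At most one $\mu_l$ lies in $(0,\infty)$, because $\lambda_l\ll\lambda_{l+1}$. We have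
\[
\Lambda_k^{1/2}u(t_k',\Lambda_kr)=\sum_li_lW_{\mu_{l,k}}(r)+r^{-1/2}(\Lambda_kr)^{1/2}\big(v^0+e^0\big)(t_k',\Lambda_kr).
\]
The last term tends to zero locally uniformly on $(0,\infty)$, by Lemma~\ref{lem:radiation} and \eqref{eq:radial}. Since $W_\mu(r)\le\min(\mu^{-1/2},\sqrt3\,\mu^{1/2}/r)$, so do the terms with $\mu_l\in\{0,\infty\}$. Therefore, locally uniformly on $(0,\infty)$,
\begin{equation}\label{eq:profile}
\Lambda_k^{1/2}u(t_k',\Lambda_kr)\to
\begin{cases}
i_lW_{\mu_l}(r)&\text{if }\mu_l\in(0,\infty)\text{ for some }l,\\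
0&\text{otherwise.}
\end{cases}
\end{equation}
For $t_k'=t_k$ all limits exist and $\mu_j=1$, so $f_k(r):=\Lambda_k^{1/2}u(t_k,\Lambda_kr)\to W(r)$.

\emph{Step 2: proof of (a).} Let $s_k\in[0,A]$, $t_k'=t_k+s_k\Lambda_k$, $g_k(r)=\Lambda_k^{1/2}u(t_k',\Lambda_kr)$ and $q_k=g_k-f_k$. Changing variables and writing $u(t_k')-u(t_k)=\int_{t_k}^{t_k'}\partial_tu\,dt$ in $L^2$, we get
\[
\|q_k\|_{L^2(|y|\le\beta)}\le\Lambda_k^{-1}\int_{t_k}^{t_k'}\|\partial_tu(t)\|_{L^2(|x|\le\beta\Lambda_k)}\,dt\le A\sup_{t_k\le t<T}\|v^1(t)+e^1(t)\|_{L^2(|x|\le\beta\Lambda_k)}\to0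
\]
by Lemma~\ref{lem:radiation}. Also $q_k$ is bounded in $\dot H^1$, because $u$ is bounded and the scaling preserves the norm. On $(\alpha,\beta)$ the measures $dr$ and $r^2dr$ are comparable, so $\|q_k\|_{L^2(\alpha,\beta)}\to0$ and $\|q_k'\|_{L^2(\alpha,\beta)}$ is bounded. Averaging $q(r)^2\le q(r')^2+2\|q\|_{L^2}\|q'\|_{L^2}$ over $r'\in(\alpha,\beta)$ gives
\[
\|q\|_{L^\infty(\alpha,\beta)}^2\le(\beta-\alpha)^{-1}\|q\|_{L^2(\alpha,\beta)}^2+2\|q\|_{L^2(\alpha,\beta)}\|q'\|_{L^2(\alpha,\beta)} .
\]
Hence $q_k\to0$ and $g_k\to W$ uniformly on $[\alpha,\beta]$. The sequences $t_k$ and $s_k$ were arbitrary, so (a) follows.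

\emph{Step 3: proof of (b).} Otherwise the minimum stays above some $\gamma>0$ along a sequence $t_k\to T$. Take $t_k'=t_k+s\Lambda_k$ and pass to a subsequence along which all $\mu_l$ exist. By (a), applied with all $\alpha<\beta$, the limit in \eqref{eq:profile} is $W$. So $i_lW_{\mu_l}=W$ on $(0,\infty)$ for some $l$ with $\mu_l\in(0,\infty)$. Letting $r\to0$ gives $i_l\mu_l^{-1/2}=1$, that is, $l$ is positive and $\mu_l=1$. This contradicts the choice of $t_k$.
\end{proof}

\section{Growth on one window}\label{sec:window}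

We work at unit scale. The quantity $f$ of Example~\ref{ex:W} is tied to one scale through $\psi$, so we replace it by the mass of $\varphi$ in a space-time box, which behaves well under a small change of scale. Let
\begin{gather*}
L=2R+2,\qquad q_0=\min_{[R/8,\,3R/4]}Q\psi>0,\qquad q_1=\min_{[R/2,\,R]}Q>0,\\
c_1=\frac{q_0}{6\kappa}(1-e^{-2\kappa})e^{-\kappa L},\qquad c_2=\Big(2+\frac{12}{R^2q_1}\Big)^{-1},
\end{gather*}
where $q_0>0$ uses $\rho<R/8$. Fix $s_0\ge L+1$ with $c_1c_2e^{\kappa s_0}\ge4$, and let $s_1=s_0+2L$. All these are absolute constants. Define the \emph{starting box} and the \emph{target box}, in the variables $(s,r)$, by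
\[
B_0=[0,L]\times[\tfrac R8,\tfrac{3R}4],\qquad B_1=[s_0,s_0+1+\tfrac{5R}4]\times[\tfrac R4,\tfrac R2].
\]
They are chosen so that the starting box of the next window, which begins at time $s_0$ and has relative scale $\theta$ close to $1$, contains $B_1$:
\begin{equation}\label{eq:boxes}
B_1\subset[s_0,s_0+\theta L]\times[\tfrac{\theta R}8,\tfrac{3\theta R}4]\subset[0,s_1]\times[0,\infty)\qquad\text{for }\theta\in[\tfrac9{10},\tfrac{10}9].
\end{equation}
Indeed $\theta L\ge1.8R+1.8\ge1+\frac{5R}4$, $\frac{\theta R}8<\frac R4$, $\frac{3\theta R}4\ge\frac{27R}{40}>\frac R2$ and $\theta L\le2L$.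

\begin{proposition}\label{prop:window}
Let $\Phi\ge0$ be continuous on $[0,s_1]\times[0,\infty)$. Assume that $\Phi(s+\tau,r+\tau)\ge\Phi(s,r)$ for $\tau\ge0$, $s+\tau\le s_1$, and that
\begin{equation}\label{eq:super}
\Phi(s,r)\ge z(s,r):=\frac12\int_0^s\int_{|r-(s-\sigma)|}^{r+s-\sigma}\tfrac43(Q\Phi)(\sigma,r')\,dr'\,d\sigma .
\end{equation}
Then $\iint_{B_1}\Phi\,dr\,ds\ge4\iint_{B_0}\Phi\,dr\,ds$.
\end{proposition}

No information on $\Phi$ at $s=0$ is assumed. We test $z$ rather than $\Phi$ against $\psi$: the function $z$ has zero Cauchy data, so the unknown sign of $f'(0)$ disappears, and the surplus $\frac13Q\Phi$ acts as a nonnegative source that starts the growth. This yields mass somewhere in $0<r<R$ at time $s_0$, and a second step moves a fixed fraction of it into $B_1$.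

\begin{proof}
Let $\mathcal{M}=\iint_{B_0}\Phi$, $I=\iint_{B_1}\Phi$ and $m=\int_{s_0}^{s_0+1}\int_0^R\Phi\,dr\,ds$. We show $m\ge c_1e^{\kappa s_0}\mathcal{M}$ and $I\ge c_2m$; the choice of $s_0$ then gives the claim.

\emph{Step 1: $m\ge c_1e^{\kappa s_0}\mathcal{M}$.} Let $F=\frac43Q\Phi$, which is bounded with bounded support, and $f(s)=\int_0^Rz\psi\,dr$. To justify the integrations by parts, take $F_n\in C_c^\infty((0,s_1)\times(0,\infty))$ with $F_n\to F$ in $L^1$, and define $z_n$ as $z$, with $F_n$ in place of $F$. Then $|z_n-z|\le\frac12\|F_n-F\|_{L^1}$, so $z_n\to z$ uniformly. If $\tilde F_n$ is the odd extension of $F_n$ in $r$, which is smooth, then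
\[
z_n(s,r)=\frac12\int_0^s\int_{r-(s-\sigma)}^{r+s-\sigma}\tilde F_n(\sigma,r')\,dr'\,d\sigma .
\]
Hence $z_n$ is smooth, $\partial_s^2z_n-\partial_r^2z_n=F_n$, $z_n(s,0)=0$, and $z_n=\partial_sz_n=0$ at $s=0$; in particular $z$ is continuous. For $f_n=\int_0^Rz_n\psi\,dr$, two integrations by parts with $\psi(0)=\psi(R)=0$ give
\[
f_n''=\int_0^RF_n\psi\,dr+\int_0^Rz_n\psi''\,dr-z_n(s,R)\psi'(R),\qquad f_n(0)=f_n'(0)=0 .
\]
The right side converges in $L^1(0,s_1)$, and $f_n\to f$ uniformly. So $f\in W^{2,1}(0,s_1)$, $f(0)=f'(0)=0$, and the identity passes to the limit. Using $\psi''=(\kappa^2-Q)\psi$, then $z\le\Phi$ and $z\ge0\ge\psi'(R)$,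
\[
f''=\kappa^2f+\int_0^RQ\big(\tfrac43\Phi-z\big)\psi\,dr-z(s,R)\psi'(R)\ge\kappa^2f+\frac13\int_0^RQ\Phi\psi\,dr .
\]
By variation of constants, $f(s)=\kappa^{-1}\int_0^s\sinh(\kappa(s-\sigma))(f''-\kappa^2f)(\sigma)\,d\sigma$. For $L+1\le s\le s_1$ we keep only the contribution of $(\sigma,r)\in B_0$:
\[
f(s)\ge\frac1{3\kappa}\int_0^s\sinh(\kappa(s-\sigma))\int_0^RQ\Phi\psi\,dr\,d\sigma\ge\frac{q_0}{3\kappa}\sinh(\kappa(s-L))\,\mathcal{M}\ge c_1e^{\kappa s}\mathcal{M},
\]
where the last step uses $\sinh x=\frac12(1-e^{-2x})e^x\ge\frac12(1-e^{-2\kappa})e^x$ for $x\ge\kappa$. Since $\Phi\ge z\ge0$ and $\psi\le1$, we get $m\ge\int_{s_0}^{s_0+1}f\,ds\ge c_1e^{\kappa s_0}\mathcal{M}$.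

\emph{Step 2: $I\ge c_2m$.} Split $m=m_1+m_2+m_3$ according to $r\in(0,\frac R4)$, $r\in[\frac R4,\frac R2]$ and $r\in(\frac R2,R]$; see Figure~\ref{fig:boxes}. The region of $m_2$ lies in $B_1$, so $m_2\le I$. The translation $(s,r)\mapsto(s+\frac R4,r+\frac R4)$ maps the region of $m_1$ into $B_1$ and does not decrease $\Phi$, so $m_1\le I$. Monotonicity cannot bring the outer mass $m_3$ inward, but the source $Q\Phi$ radiates inward. Let $\sigma\in[s_0,s_0+1]$, $r'\in(\frac R2,R]$, $r\in[\frac R4,\frac R2]$ and $\tau>0$. Since $r\le r'$, the condition $|r-\tau|<r'<r+\tau$ is equivalent to $r'-r<\tau<r'+r$, and this interval contains $(r'-\frac R4,r'+\frac R4)\subset(0,\frac{5R}4)$. So the set of $(s,r)\in B_1$ for which $(\sigma,r')$ lies in the domain of integration in \eqref{eq:super} has area at least $\frac R2\cdot\frac R4$. Integrating \eqref{eq:super} over $B_1$ and using Fubini's theorem,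
\[
I\ge\frac12\cdot\frac43q_1\cdot\frac{R^2}8\,m_3=\frac{R^2q_1}{12}\,m_3 .
\]
Adding the three bounds gives $m\le c_2^{-1}I$.
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.8]
\fill[gray!25] (1,2.4)--(2,1.4)--(2,5.4)--(1,4.4)--cycle;
\fill[gray!60] (1,2.4) rectangle (2,4.4);
\draw[->] (0,0)--(4.9,0) node[right] {$r$};
\draw[->] (0,0)--(0,6.3) node[above] {$s$};
\draw (0,0.8)--(4,0.8)--(4,0);
\draw[thick] (1,0) rectangle (2,5.8);
\draw[dashed] (4.5,1.9)--(3,0.4)--(0,3.4)--(2.4,5.8);
\fill (3,0.4) circle (1.6pt);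
\node at (3.5,0.25) {\scriptsize $(\sigma,r')$};
\draw[->,thick] (0.35,0.3)--(1.35,1.3);
\node[below] at (1,0) {$\frac R4$};
\node[below] at (2,0) {$\frac R2$};
\node[below] at (4,0) {$R$};
\node[left] at (0,0) {$s_0$};
\node[left] at (0,0.8) {$s_0+1$};
\node[left] at (0,5.8) {$s_0+1+\frac{5R}4$};
\end{tikzpicture}
\caption{Moving mass from the slab $[s_0,s_0+1]\times[0,R]$ into the target box $B_1$ (thick outline). Mass at $r<R/4$ is carried in along outgoing rays (arrow). A source at $(\sigma,r')$ with $r'>R/2$ acts on the region bounded by the dashed rays, one of which is reflected at $r=0$; this region meets $B_1$ in the shaded set, which contains the dark rectangle of width $R/4$ and height $R/2$.}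
\label{fig:boxes}
\end{figure}

\section{A chain of windows and the proof of Theorem~\ref{thm:line}(i)}\label{sec:chain}

Let $b\in P$ and $\eta\in(0,\frac12]$. The decomposition of $u_b$ has finitely many positive indices, and at least one. By Lemma~\ref{lem:bubble} and the condition $\lambda_j\ll T(b)-t$ of case (b), there is $t_0\in(0,T(b))$ such that for all $t\in[t_0,T(b))$ and all positive $j$, writing $\lambda_j=\lambda_j(t)$:
\begin{itemize}
\item[(W1)] if $T(b)<\infty$, then $s_1\lambda_j\le\eta(T(b)-t)$;
\item[(W2)] $|\lambda_j^{1/2}u_b(t+\lambda_js,\lambda_jr)-W(r)|\le\big(1-(4/5)^{1/4}\big)W(R)$ for $s\in[0,s_1]$, $r\in[\rho,R]$;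
\item[(W3)] some positive $l$ satisfies $\lambda_l(t+s_0\lambda_j)/\lambda_j\in[\frac9{10},\frac{10}9]$.
\end{itemize}
Choose a positive index $j_0$ and let $\Lambda_0=\lambda_{j_0}(t_0)$. Given $t_n$, $j_n$ and $\Lambda_n=\lambda_{j_n}(t_n)$, let $t_{n+1}=t_n+s_0\Lambda_n$, let $j_{n+1}$ be an index $l$ given by (W3) for $t=t_n$, $j=j_n$, and let $\Lambda_{n+1}=\lambda_{j_{n+1}}(t_{n+1})$. By (W1), $t_n+s_1\Lambda_n<T(b)$ for all $n$, so the construction never stops. The \emph{$n$th window} is $[t_n,t_n+s_1\Lambda_n]$. The windows are built from $u_b$ and $\eta$ alone, and the same chain serves every $c>b$.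

For $c>b$ let $w,\varphi,V$ be as in Section~\ref{sec:order}, and put
\[
\varphi_n(s,r)=\Lambda_n^{-1/2}\varphi(t_n+\Lambda_ns,\Lambda_nr)=r\Lambda_n^{1/2}w(t_n+\Lambda_ns,\Lambda_nr),\qquad\mathcal{M}_n=\iint_{B_0}\varphi_n\,dr\,ds .
\]
We say that $\mathcal{M}_n$ is defined if $t_n+L\Lambda_n<T(c)$.

\begin{proposition}\label{prop:chain}
There is $m_0>0$, depending only on $h,t_0,\Lambda_0$, such that for all $c>b$:
\begin{itemize}
\item[(a)] if $\mathcal{M}_0$ is defined, then $\mathcal{M}_0\ge(c-b)m_0$;
\item[(b)] if $t_n+s_1\Lambda_n<T(c)$, then $\mathcal{M}_n$ and $\mathcal{M}_{n+1}$ are defined and $\mathcal{M}_{n+1}\ge2\mathcal{M}_n$;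
\item[(c)] if $\mathcal{M}_n$ is defined, then $\mathcal{M}_n\le LR^{3/2}\sup\{\|\nabla w(t)\|_{L^2}:t_n\le t\le t_n+L\Lambda_n\}$.
\end{itemize}
\end{proposition}

\begin{proof}
(a) Take $m_0=\iint_{B_0}r\Lambda_0^{1/2}w_1(t_0+\Lambda_0s,\Lambda_0r)\,dr\,ds$. By Lemma~\ref{lem:order}, $w\ge(c-b)w_1$, and $m_0>0$ because $t_0>0$.

(b) By Lemma~\ref{lem:order}, $\varphi_n$ is nonnegative on $[0,s_1]\times[0,\infty)$ and nondecreasing along outgoing rays. In \eqref{eq:phi} we discard the first term and the times before $t_n$, which contribute nonnegatively, and we rescale both variables of integration by $\Lambda_n$: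
\[
\varphi_n(s,r)\ge\frac12\int_0^s\int_{|r-(s-\sigma)|}^{r+s-\sigma}V_n\varphi_n\,dr'\,d\sigma,\qquad V_n(\sigma,r)=\Lambda_n^2V(t_n+\Lambda_n\sigma,\Lambda_nr)\ge0 .
\]
For $\sigma\in[0,s_1]$ and $r\in[\rho,R]$, (W2) and $W(R)\le W(r)$ give
\[
\Lambda_n^{1/2}u_b(t_n+\Lambda_n\sigma,\Lambda_nr)\ge(4/5)^{1/4}W(r)>0 .
\]
At such a point $u_b+\theta w\ge u_b>0$ for $\theta\in[0,1]$, so $V\ge5u_b^4$ and $V_n\ge4W^4=\frac43Q$. Outside $[\rho,R]$ we have $Q=0$. Thus $V_n\ge\frac43Q$ everywhere, and Proposition~\ref{prop:window} applies to $\Phi=\varphi_n$. Let $\theta=\Lambda_{n+1}/\Lambda_n\in[\frac9{10},\frac{10}9]$. Then $\varphi_{n+1}(s,r)=\theta^{-1/2}\varphi_n(s_0+\theta s,\theta r)$. By \eqref{eq:boxes}, $\mathcal{M}_{n+1}$ is defined, and since $\theta^{-5/2}\ge(0.9)^{5/2}>\frac12$,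
\[
\mathcal{M}_{n+1}=\theta^{-5/2}\int_{s_0}^{s_0+\theta L}\int_{\theta R/8}^{3\theta R/4}\varphi_n\,dr\,ds\ge\frac12\iint_{B_1}\varphi_n\,dr\,ds\ge2\mathcal{M}_n .
\]

(c) By \eqref{eq:radial}, $\varphi_n(s,r)\le r^{1/2}\|\nabla w(t_n+\Lambda_ns)\|_{L^2}$. On $B_0$ we have $r\le R$, and the area of $B_0$ is at most $LR$.
\end{proof}

\begin{remark}
The bound $V\ge5u_b^4$ needs $u_b$ and $w$ to have the same sign. Near a negative bubble a perturbation $w\ge0$ may decrease $|u_b+\theta w|$, which is why $N$ is paired with $c<b$. The strict positivity of $h$ is used only for $m_0>0$: if $h\ge0$ had support in $|x|\le a$, then $w_1$ would vanish for $r<t-a$ by \eqref{eq:free}, and $m_0$ would be zero whenever $t_0-a>R\Lambda_0$.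
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:line}(i)]
Let $b\in P$ and $c>b$. If $T(c)<T(b)$, then $T(c)<\infty$ and there is nothing more to prove. Suppose $T(c)\ge T(b)$, and take the chain for $\eta=\frac12$. Every window lies below $T(b)\le T(c)$, so Proposition~\ref{prop:chain} gives $\mathcal{M}_n\ge2^n(c-b)m_0$ for all $n$, and $\|\nabla w(t)\|_{L^2}$ is unbounded on $[0,T(b))$. Since $u_b$ is bounded (Lemma~\ref{lem:bounded}), $u_c$ is unbounded in $\dot H^1$ on $[0,T(b))$. By Lemma~\ref{lem:bounded}, $u_c$ blows up of type I, so $T(c)<\infty$. If $T(c)>T(b)$, then $u_c$ would be bounded on the compact interval $[0,T(b)]$ by (L1). Hence $T(c)=T(b)$.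

For $N$ we use that the equation is odd. The map $u\mapsto-u$ preserves $T_+$ and the sets $S_1,S_2,S_3$, and it reverses the signs in a decomposition. The family $\tilde u_\varepsilon=-u_{-\varepsilon}$ has data $(-u_0,-u_1+\varepsilon h)$, so it is of the form in the theorem. With the negated decompositions, its set $\tilde P$ equals $-N$, and its maximal time is $\tilde T(\varepsilon)=T(-\varepsilon)$. The statement for $\tilde P$ is the statement for $N$.

If $b<c$ are two points of $P$, then $T(c)<\infty$, so they are not both global. For two points $c<b$ of $N$, again $T(c)<\infty$.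
\end{proof}

\section{Sharp drops of the blow-up time}\label{sec:drop}

Part (i) says that the blow-up time is strictly decreasing on $P$, which by itself does not prevent $P$ from containing an interval. The contradiction comes from the rate. Crossing one window doubles $\mathcal{M}_n$, but it shortens the remaining time $T(b)-t_n$ only by the factor $1-\eta$, and $\eta$ is as small as we like because $\lambda_j\ll T(b)-t$.

For an integer $M\ge1$ let $D^M$ be the set of $\varepsilon\in P$ with $T(\varepsilon)<\infty$ and $\sup_{t<T(\varepsilon)}\|\nabla u_\varepsilon(t)\|_{L^2}\le M$.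

\begin{proposition}\label{prop:drop}
For all integers $K,M\ge1$ and every $b\in D^M$ there are $a_b,\delta_b>0$ such that
\begin{equation}\label{eq:drop}
T(b)-T(c)\ge a_b(c-b)^{1/K}\qquad\text{for all }c\in D^M\cap(b,b+\delta_b).
\end{equation}
\end{proposition}

\begin{proof}
Let $\eta=1-2^{-1/K}\in(0,\frac12]$ and take the corresponding chain $(t_n,\Lambda_n)$ for $b$. Since $t_0+s_1\Lambda_0<T(b)$, (L2) gives $\delta_b>0$ with $T(c)>t_0+s_1\Lambda_0$ for all $c\in(b,b+\delta_b)$. Let $c\in D^M\cap(b,b+\delta_b)$. Then $\|\nabla w(t)\|_{L^2}\le2M$ while both solutions exist, so $\mathcal{M}_n\le2LR^{3/2}M$ whenever $\mathcal{M}_n$ is defined. If all windows lay below $T(c)$, Proposition~\ref{prop:chain} would give $\mathcal{M}_n\to\infty$. So there is a first $n$ with $t_n+s_1\Lambda_n\ge T(c)$, and $n\ge1$. Applying Proposition~\ref{prop:chain}(b) to the windows $0,\dots,n-1$, we see that $\mathcal{M}_n$ is defined and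
\[
2^n(c-b)m_0\le\mathcal{M}_n\le2LR^{3/2}M .
\]
By (W1), $T(b)-t_{k+1}=T(b)-t_k-s_0\Lambda_k\ge(1-\eta)(T(b)-t_k)$ for all $k$, and therefore
\[
T(b)-T(c)\ge T(b)-t_n-s_1\Lambda_n\ge(1-\eta)(T(b)-t_n)\ge2^{-(n+1)/K}(T(b)-t_0).
\]
Since $2^{-n}\ge(c-b)m_0/(2LR^{3/2}M)$, this is \eqref{eq:drop} with
\[
a_b=2^{-1/K}(T(b)-t_0)\Big(\frac{m_0}{2LR^{3/2}M}\Big)^{1/K},
\]
which does not depend on $c$.
\end{proof}

To see why \eqref{eq:drop} forces a small set, suppose that it held with $K=2$ and one constant $a$ for all $b<c$ in $[0,1]$. Summing over the $p$ steps of length $1/p$ would give $T(0)-T(1)\ge ap\cdot p^{-1/2}$ for every $p$, which is absurd. The general statement reverses the point of view: it partitions the range of $T$ and pulls the partition back.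

Recall that for $E\subset\mathbb{R}$ and $\alpha>0$, the Hausdorff measure $H^\alpha(E)$ is the limit as $\gamma\to0$ of the infimum of $\sum_i(\operatorname{diam}E_i)^\alpha$ over countable covers of $E$ by sets of diameter at most $\gamma$, and $\dim_HE=\inf\{\alpha>0:H^\alpha(E)=0\}$. We use three textbook facts: $H^\alpha(E)<\infty$ implies $\dim_HE\le\alpha$; the dimension of a countable union is the supremum of the dimensions; and a subset of $\mathbb{R}$ of dimension less than $1$ is Lebesgue null.

\begin{lemma}\label{lem:dim}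
Let $D\subset\mathbb{R}$, $T:D\to(0,\infty)$ and $K\ge1$. Suppose that for every $b\in D$ there are $a_b,\delta_b>0$ with $T(b)-T(c)\ge a_b(c-b)^{1/K}$ for all $c\in D\cap(b,b+\delta_b)$. Then $\dim_HD\le1/K$.
\end{lemma}

\begin{proof}
For integers $k\ge1$ let $D_k$ be the set of $b\in D$ such that $T(b)\le k$ and the hypothesis holds with $a_b=\delta_b=1/k$. Decreasing $a_b$ and $\delta_b$ preserves the hypothesis, so $D=\bigcup_kD_k$. Each $D_k$ is a countable union of sets $D'=D_k\cap I$ with $I$ an interval of length less than $1/k$. For $b<c$ in $D'$ we have $c-b\le k^K(T(b)-T(c))^K$. Divide $(0,k]$ into $p$ intervals of length $k/p$. Their preimages under $T$ cover $D'$, and the part of $D'$ in each has diameter at most $(k^2/p)^K$. The sum of the $(1/K)$th powers of the diameters is at most $p\cdot k^2/p=k^2$. Letting $p\to\infty$ gives $H^{1/K}(D')\le k^2$, so $\dim_HD'\le1/K$, and countable unions give the claim.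
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:line}(ii)]
By Proposition~\ref{prop:drop} and Lemma~\ref{lem:dim}, $\dim_HD^M\le1/K$ for every $K$, so $\dim_HD^M=0$. Points of $P$ give bounded solutions, so a point of $P$ outside $\bigcup_MD^M$ gives a global solution, and by (i) there is at most one such point. Hence $\dim_HP=0$. Applying this to the family $\tilde u_\varepsilon$ of Section~\ref{sec:chain} gives $\dim_HN=\dim_H\tilde P=0$, and $\Sigma=P\cup N$.
\end{proof}

\section{The sets $S_1$, $S_2$, $S_3$: proof of Theorem~\ref{thm:sets}}\label{sec:sets}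

Fix $h$ as in Theorem~\ref{thm:line}. By part (ii) of that theorem, for every $(u_0,u_1)\in\mathcal{H}$ the set $\Sigma$ is Lebesgue null.

\emph{(i)} Let $(u_0,u_1)\in S_3$, so that $0\in P\cup N$. If $0\in P$, Theorem~\ref{thm:line}(i) gives $T(\varepsilon)<\infty$ for all $\varepsilon>0$, so the data $(u_0,u_1+\varepsilon h)$ lie in $S_2\cup S_3$. Almost every $\varepsilon>0$ lies outside $\Sigma$ and thus gives a datum in $S_2$. Letting $\varepsilon\to0$ along such values shows $(u_0,u_1)\in\overline{S_2}$. If $0\in N$, then $T(\varepsilon)<\infty$ for all $\varepsilon<0$, and we let $\varepsilon\to0$ along negative values outside $\Sigma$.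

\emph{(ii)} For integers $M\ge1$ let $F_M$ be the set of data with $\sup_{t<T_+}\|\vec u(t)\|_{\mathcal{H}}\le M$. It is closed: if data in $F_M$ converge and $t<T_+$ for the limit solution $u$, then (L2) gives $t<T_+^{(n)}$ for large $n$ and $\|\vec u(t)\|_{\mathcal{H}}=\lim\|\vec u^{(n)}(t)\|_{\mathcal{H}}\le M$. By Lemma~\ref{lem:bounded}, $S_1\cup S_3=\bigcup_MF_M$. Since $S_1$ is open,
\[
S_3=\bigcup_M(F_M\setminus S_1)
\]
is a countable union of closed sets. Each has empty interior, since $S_3$ contains no ball. The complement $S_1\cup S_2$ is therefore a countable intersection of dense open subsets of the complete space $\mathcal{H}$, hence a dense $G_\delta$ by the Baire category theorem.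

In particular $S_3$ is Borel. Let $\mu$ be the image of Lebesgue measure on $[0,1]$ under $\varepsilon\mapsto(0,\varepsilon h)$, a Borel probability measure on the separable space $\mathcal{H}$. For $x\in\mathcal{H}$,
\[
\mu(S_3+x)=\big|\{\varepsilon\in[0,1]:-x+(0,\varepsilon h)\in S_3\}\big|=0,
\]
since the set on the right is contained in the set $\Sigma$ for $(u_0,u_1)=-x$. So $S_3$ is Haar null. Finally, since $S_1\cup S_2$ is dense,
\[
\partial(S_1\cup S_2)=\mathcal{H}\setminus\operatorname{int}(S_1\cup S_2)=\overline{\mathcal{H}\setminus(S_1\cup S_2)}=\overline{S_3}.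
\]

\emph{(iii)} By (ii), $S_3=\partial(S_1\cup S_2)$ if and only if $S_3$ is closed, that is, if and only if $S_1\cup S_2$ is open. Suppose $S_2$ is open. Then $S_1\cup S_2$ is open, so $S_3=\partial(S_1\cup S_2)$. Since $S_1$ is open and disjoint from $S_2$, we have $\overline{S_2}\subset S_2\cup S_3$. Together with (i) this gives $\partial S_2=\overline{S_2}\setminus S_2=S_3$. \qed

\begin{thebibliography}{9}

\bibitem{cbms}
\texttt{https://www.ams.org/bookstore/pspdf/cbms-122-prev.pdf}

\end{thebibliography}
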